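\title{Composites of phantom maps are null homotopic}

\begin{abstract}
Call a map of CW complexes phantom if its restriction to every finite
subcomplex of its source is null homotopic. We prove that the composite of any
two phantom maps $X\to Y\to Z$ is null homotopic; no finiteness or countability
is assumed. Write $X_\alpha$ for the finite subcomplexes of $X$. Null homotopies
of the first map on the $X_\alpha$ differ by maps $\Sigma X_\alpha\to Y$, which
the second map kills. The remaining obstructions lie in groups
$\varprojlim^n[\Sigma^nX_\alpha,Z]$ with $n\ge 2$. These groups vanish because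
the homotopy category of finite complexes is countable, so that flat functors
on it have projective dimension at most one.
\end{abstract}

\section{Introduction}

\subsection{The question and the answer}

A map $f:X\to Y$ of CW complexes can be essential (that is, not null homotopic)
and yet invisible on every small piece of $X$. Two notions of ``small piece''
are in use. The map $f$ is \emph{phantom in the first sense} if its restriction
to each skeleton $X^n$ is null homotopic. It is \emph{phantom in the second
sense} if its restriction to each finite subcomplex of $X$ is null homotopic. A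
finite subcomplex lies in a skeleton, so the first property implies the second.
If $X$ has finitely many cells in each dimension the two agree. In general the
second is weaker, and there are more phantom maps in the second sense.

According to \cite{PMP}, it is known that the composite of two phantom maps in
the first sense is null homotopic, but it is not known whether two phantom maps
in the second sense can have an essential composite. They cannot. From now on
\emph{phantom} means phantom in the second sense.

\begin{theorem}\label{thm:main}
Let $X,Y,Z$ be CW complexes and let $f:X\to Y$ and $g:Y\to Z$ be phantom. Then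
$gf$ is null homotopic.
\end{theorem}

\subsection{The countable case}\label{sec:countable}

The first part of the argument is visible when $X$ is nonempty and has countably
many cells. Then $X$ is the union of finite subcomplexes
$X_0\subset X_1\subset\cdots$ with $X_0\ne\emptyset$. Let all maps and homotopies
be pointed at a vertex $x_0\in X_0$ and its images; Lemma~\ref{lem:free} shows
that this costs nothing.

Choose null homotopies $h_n$ of $f|X_n$, regarded as paths in the mapping space
$\mathrm{Map}_*(X_n,Y)$ from $f|X_n$ to the constant map $*$. There is no reason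
why $h_{n+1}$ should restrict to $h_n$. The discrepancy is the loop
$h_n^{-1}*(h_{n+1}|X_n)$ at $*$, that is, a map $\Sigma X_n\to Y$. Its image is
compact, so it lies in a finite subcomplex of $Y$, on which $g$ is null
homotopic. So \emph{$g$ kills the discrepancy}: the paths $gh_n$ and
$gh_{n+1}|X_n$ are homotopic relative to their end points.

This suffices. Put $H_0=gh_0$. Suppose that $H_n$ is a null homotopy of
$gf|X_n$ that is homotopic to $gh_n$ relative to end points. Then $H_n$ is
homotopic to $gh_{n+1}|X_n$ relative to end points. By the homotopy extension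
property of $X_{n+1}\times\{0,1\}\cup X_n\times I\subset X_{n+1}\times I$ we can
deform $gh_{n+1}$, relative to its end points, to a null homotopy $H_{n+1}$ with
$H_{n+1}|X_n=H_n$. The union of the $H_n$ is a null homotopy of $gf$.

\begin{example}\label{ex:telescope}
Essential phantom maps do exist. Let $X$ be the pointed mapping telescope of
$S^2\xrightarrow{2}S^2\xrightarrow{2}S^2\to\cdots$, with spheres $S^2_n$,
$n\ge0$, where the $n$th cylinder joins $S^2_n$ to $S^2_{n+1}$. The first $n$
cylinders form a subcomplex $X_n\simeq S^2$ (with $X_0=S^2_0$), and each finite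
subcomplex of $X$ lies in some $X_n$. Since $\pi_2(S^3)=0$, every map $X\to S^3$
is phantom. Collapsing $\bigvee_nS^2_n$ gives a cofiber sequence
\[
\textstyle\bigvee_nS^2_n\longrightarrow X\longrightarrow\bigvee_n S^3_n
\longrightarrow\bigvee_n\Sigma S^2_n ,
\]
where $S^3_n$ comes from the $n$th cylinder. The last map sends the class of
$S^3_n$ to $\pm(\iota_n-2\iota_{n+1})$, with a sign independent of $n$. By
exactness, the composite $f$ of $X\to\bigvee_n S^3_n$ with a map
$\bigvee_nS^3_n\to S^3$ of degree $a_n$ on $S^3_n$ is pointed null homotopic iff
$a_n=b_n-2b_{n+1}$ for some integers $b_n$, $n\ge0$. Take $a_n=1$ for $n$ even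
and $a_n=0$ for $n$ odd. Such $b_n$ would satisfy
\[
b_0=\sum_{k<N}4^k+4^Nb_{2N},\qquad\text{hence}\qquad
3b_0+1=4^N(1+3b_{2N})
\]
for all $N$. Then $3b_0+1$ is divisible by every power of $4$, so $3b_0=-1$,
which is impossible. So $f:X\to S^3$ is an essential phantom map (also freely,
by Lemma~\ref{lem:free}). As $X$ is $3$-dimensional, $f$ is not phantom in the
first sense. Composing $f$ with the identity map of $S^3$, or the identity map
of $X$ with $f$, we see that Theorem~\ref{thm:main} needs both of its
hypotheses.
\end{example}

\subsection{The general case}\label{sec:outline}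

If $X$ has uncountably many cells, no sequence of finite subcomplexes exhausts
it, and we must use the directed poset $P$ of all finite subcomplexes $X_\alpha$
containing $x_0$. Again we choose null homotopies $h_\alpha$ of $f|X_\alpha$, and
again $g$ kills the discrepancies: for $\alpha<\beta$ there is a homotopy,
relative to end points, from $gh_\alpha$ to $gh_\beta|X_\alpha$. But now these
homotopies must be chosen compatibly for all triples $\alpha<\beta<\gamma$. Their
failure to be so is an element of $[\Sigma^2X_\alpha,Z]$. If it can be removed,
quadruples give elements of $[\Sigma^3X_\alpha,Z]$, and so on. The hypotheses on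
$f$ and $g$ are not used to remove these higher obstructions.

In Section~\ref{sec:obstruction} we show that they are cocycles in degree
$n\ge2$ of the standard complex of the system $\alpha\mapsto[\Sigma^nX_\alpha,Z]$
on $P$. In Section~\ref{sec:algebra} we show that this complex is exact in
degrees $\ge2$. Besides the directedness of $P$, what matters is that the system
extends to a functor $M$ on the homotopy category of \emph{all} finite complexes.
Because of this, the cohomology is $\mathrm{Ext}^n(R,M)$, where
$R=\mathbb Z[-,X]$ is the functor that sends a finite complex $A$ to the free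
abelian group on $[A,X]$. While $P$ may be enormous, the homotopy category of
finite complexes is countable up to equivalence. The functor $R$ is flat, and a
flat functor on a countable category can be cut into countable flat pieces. Each
piece is the colimit of a sequence of free functors, and behaves like the
countable complex above: it has projective dimension at most one.

\section{Pointed statements}\label{sec:pointed}

Products of CW complexes carry the compactly generated topology, in which they
are CW complexes. A null homotopy runs from the given map at time $0$ to a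
constant map at time $1$; concatenation of paths is written $*$ and read from
left to right. We first pass to pointed homotopy theory.

\begin{lemma}\label{lem:free}
Let $A$ be a CW complex with base vertex $a_0$, and let $u:A\to W$ be a pointed
map that is freely homotopic to a constant map. Then $u$ is pointed homotopic to
the constant map at the base point of $W$.
\end{lemma}

\begin{proof}
Let $H:A\times I\to W$ be a homotopy from $u$ to a constant map and let
$\gamma(t)=H(a_0,t)$. Follow $H$ by the homotopy through constant maps along
$\gamma^{-1}$. The result is a homotopy $H'$ from $u$ to the constant map at the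
base point, under which $a_0$ traces $\gamma*\gamma^{-1}$. A contraction of this
loop relative to its end points, together with the constant deformation on
$A\times\{0,1\}$, extends to a deformation of $H'$ by the homotopy extension
property of $A\times\{0,1\}\cup\{a_0\}\times I\subset A\times I$. It ends with a
pointed homotopy from $u$ to the constant map.
\end{proof}

From now on maps, homotopies and $[\,,]$ are pointed, and suspensions are
reduced. The base point of a pointed CW complex is a vertex. Let $X$ be a CW
complex with base vertex $x_0$, and let $P$ be the poset of finite subcomplexes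
$X_\alpha\ni x_0$ of $X$, ordered by inclusion. It is directed and has the least
element $\{x_0\}$. Let $Y,Z,B$ be arbitrary pointed spaces. A pointed map $z$ out
of $X$ is now called \emph{phantom} if every $z|X_\alpha$ is (pointed) null. We
use the natural identification
\[
\pi_n(\mathrm{Map}_*(X_\alpha,Z),*)=[\Sigma^nX_\alpha,Z],\qquad n\ge1 .
\]

Let $z:X\to Z$ be phantom. Choose null homotopies $h_\alpha$ of $z|X_\alpha$,
viewed as paths in $\mathrm{Map}_*(X_\alpha,Z)$ from $z|X_\alpha$ to $*$, and for
$\alpha<\beta$ put
\begin{equation}\label{eq:c}
c_{\alpha\beta}=[\,h_\alpha^{-1}*(h_\beta|X_\alpha)\,]\in[\Sigma X_\alpha,Z].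
\end{equation}
Canceling $(h_\beta|X_\alpha)*(h_\beta^{-1}|X_\alpha)$ we find
$c_{\alpha\beta}\cdot(c_{\beta\gamma}|X_\alpha)=c_{\alpha\gamma}$ for
$\alpha<\beta<\gamma$. Families with this property are called
\emph{cocycles}. Any other null homotopy of $z|X_\alpha$ is homotopic, relative
to end points, to $h_\alpha*\ell_\alpha$ for a loop $\ell_\alpha$ at $*$, and
replacing each $h_\alpha$ by $h_\alpha*\ell_\alpha$ replaces $c_{\alpha\beta}$ by
\begin{equation}\label{eq:equiv}
\ell_\alpha^{-1}\,c_{\alpha\beta}\,(\ell_\beta|X_\alpha).
\end{equation}
If $H$ is a homotopy from $z$ to $z'$, then $(H|X_\alpha)^{-1}*h_\alpha$ is a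
null homotopy of $z'|X_\alpha$, and these null homotopies give the same
$c_{\alpha\beta}$. Let $\varprojlim^1_P[\Sigma X_\alpha,Z]$ be the pointed set of
cocycles modulo the relation \eqref{eq:equiv}; its trivial element is the class
of the constant cocycle $1$. We have shown that the homotopy class of $z$
determines a class
\[
\lambda(z)\in{\textstyle\varprojlim^1_P}[\Sigma X_\alpha,Z].
\]

\begin{theorem}\label{thm:pointed}
\begin{enumerate}
\item[(a)] A phantom map $z:X\to Z$ is null iff $\lambda(z)$ is trivial.
\item[(b)] If $f:X\to Y$ is phantom and $g:Y\to Z$ satisfies $gu\simeq *$ for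
every $u:\Sigma K\to Y$ with $K$ a finite pointed complex, then $gf\simeq *$.
\item[(c)] If $Z=\Omega B$, then $\lambda$ is a group isomorphism from the
phantom classes in $[X,\Omega B]$ onto
$\varprojlim^1_P[\Sigma X_\alpha,\Omega B]$. Moreover, if $f_0,f_1:X\to Y$
satisfy $f_0|X_\alpha\simeq f_1|X_\alpha$ for all $\alpha$ and
$g:Y\to\Omega B$ satisfies $gu\simeq*$ for every map $u:K\to Y$ with $K$ a
finite pointed complex, then $gf_0\simeq gf_1$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof that Theorem~\ref{thm:pointed}(b) implies
Theorem~\ref{thm:main}]
If $X=\emptyset$ there is nothing to prove. Otherwise choose a vertex $x_0$ of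
$X$ and take $f(x_0)$ and $gf(x_0)$ as base points of $Y$ and $Z$. Each
$f|X_\alpha$ is freely null, hence pointed null by Lemma~\ref{lem:free}. Let
$u:A\to Y$ be a pointed map from a finite complex. Its image is compact and lies
in a finite subcomplex of $Y$, so $gu$ is freely null, hence pointed null by
Lemma~\ref{lem:free}. In particular this holds for $A=\Sigma K$, so (b) applies
and gives a pointed null homotopy of $gf$.
\end{proof}

Theorem~\ref{thm:pointed} is proved in Section~\ref{sec:proofs}.

\section{The obstructions}\label{sec:obstruction}

\subsection{Making room: the homotopy colimit}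

The null homotopies of the restrictions $z|X_\alpha$ disagree on overlaps. To
have room for interpolating between them, we replace $X$ by a larger model in
which the pieces $X_\alpha$ are disjoint and joined by cylinders, prisms, and so
on.

Let $|P|$ be the simplicial complex whose simplices are the finite nonempty
chains $\sigma=(\alpha_0<\dots<\alpha_n)$ in $P$, and write
$\min\sigma=\alpha_0$. Put
\[
T=\bigcup_\sigma X_{\min\sigma}\times\sigma\ \subset\ X\times|P| .
\]
If $\tau$ is a face of $\sigma$, then $\min\tau\ge\min\sigma$ and so
$X_{\min\sigma}\times\tau\subset X_{\min\tau}\times\tau$. The set $T$ is a union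
of subcomplexes, hence a subcomplex. Let $\pi:T\to X$ be the projection. As $x_0$
lies in every $X_\alpha$, the subcomplex $\{x_0\}\times|P|$ is contained in $T$;
put
\[
\bar T=T/(\{x_0\}\times|P|),
\]
pointed by the collapsed subcomplex, and let $\bar\pi:\bar T\to X$ be the map
induced by $\pi$.

\begin{lemma}\label{lem:pi}
The map $\bar\pi:\bar T\to X$ is a pointed homotopy equivalence.
\end{lemma}

\begin{proof}
We first show that $\pi$ is a homotopy equivalence. For a cell $e$ of $X$ let
$P_e=\{\alpha:e\subset X_\alpha\}$. It has a least element $c(e)$: the smallest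
subcomplex containing $e$ and $x_0$ is finite, and it is $X_{c(e)}$. So $|P_e|$
is a cone and is contractible. A cell $e\times\mathrm{int}\,\sigma$ lies in $T$
iff it lies in $X_{\min\tau}\times\tau$ for some $\tau$ with face $\sigma$. As
passing to a face can only enlarge the minimum, this happens iff
$e\subset X_{\min\sigma}$, that is, iff $\sigma\subset|P_e|$.

Let $e$ be an $n$-cell. The image of its characteristic map lies in $X_{c(e)}$,
its boundary goes to $X_{c(e)}\cap X^{n-1}$, and $X_{c(e)}\times|P_e|\subset T$,
because $\min\sigma\ge c(e)$ for all simplices $\sigma$ of $|P_e|$. Hence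
$\pi^{-1}(X^n)$ arises from $\pi^{-1}(X^{n-1})$ by attaching
$\coprod_eD^n\times|P_e|$ along $\coprod_eS^{n-1}\times|P_e|$, and $\pi$ maps
this pushout to the pushout that attaches $\coprod_eD^n$ to $X^{n-1}$ along
$\coprod_e S^{n-1}$. The gluing lemma says that a map of pushouts along
cofibrations is a homotopy equivalence if it is one on the three corners.
Starting from $\pi^{-1}(X^{-1})=\emptyset$ we see inductively that every
$\pi^{-1}(X^n)\to X^n$ is a homotopy equivalence. Every compact subset of $T$ or
$X$ lies in some $\pi^{-1}(X^n)$ or $X^n$, so $\pi$ is a weak equivalence, and by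
Whitehead's theorem a homotopy equivalence.

Since $P$ has a least element, $\{x_0\}\times|P|$ is contractible. Collapsing a
contractible subcomplex is a homotopy equivalence, so $\bar\pi$ is one too. A
homotopy equivalence between pointed CW complexes that preserves base vertices
is a pointed homotopy equivalence.
\end{proof}

Let $\bar T_n\subset\bar T$ be the image of $T\cap(X\times|P|^{(n)})$, where
$|P|^{(n)}$ is the $n$-skeleton. Write
$\mathcal M(\alpha)=\mathrm{Map}_*(X_\alpha,Z)$. A pointed map $F:\bar T_n\to Z$
is the same as a family of maps
\[
F_\sigma:\sigma\to\mathcal M(\min\sigma),\qquad\dim\sigma\le n,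
\]
such that for each face $\tau$ of $\sigma$ the map $F_\sigma|\tau$ is $F_\tau$
followed by restriction to $X_{\min\sigma}$. Indeed, $X_\alpha$ is compact, so
the exponential law applies. The complex $T\cap(X\times|P|^{(n)})$ is the union
of the subcomplexes $X_{\min\sigma}\times\sigma$ with $\dim\sigma\le n$, and two
of these are disjoint or meet inside $X_{\min\tau}\times\tau$, where $\tau$ is
the intersection of the two simplices. If all vertices of $\sigma$ are
$\ge\alpha$, we may restrict $F_\sigma$ to $X_\alpha$. So $F$ gives a map
$F^\alpha:|P_{\ge\alpha}|^{(n)}\to\mathcal M(\alpha)$. The same applies to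
homotopies.

\subsection{Obstruction cochains}

For a functor $M:P^{op}\to\mathrm{Ab}$ let $C^*(P;M)$ be the complex
\begin{align*}
C^n(P;M)&=\prod_{\alpha_0<\dots<\alpha_n}M(\alpha_0),\\
(dc)(\alpha_0,\dots,\alpha_{n+1})&=c(\alpha_1,\dots,\alpha_{n+1})|_{\alpha_0}
+\sum_{i\ge1}(-1)^ic(\dots,\hat\alpha_i,\dots),
\end{align*}
where $|_{\alpha_0}$ denotes the map $M(\alpha_1)\to M(\alpha_0)$. We write
$\varprojlim^n_PM=H^n(C^*(P;M))$. For $n=1$ a cocycle satisfies
$c(\alpha,\beta)+c(\beta,\gamma)|_\alpha=c(\alpha,\gamma)$, and
$(d\ell)(\alpha,\beta)=\ell(\beta)|_\alpha-\ell(\alpha)$, so this agrees with the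
$\varprojlim^1_P$ of Section~\ref{sec:pointed} when the groups are abelian.

For a space $S$ let $CS=S\times I/S\times1$, with base $S=S\times0$ and apex
$a$. A null homotopy of a map $S\to\mathcal M(\alpha)$ that ends at $*$ is an
extension to $CS$ that sends $a$ to $*$. For a simplex $\rho=(v_0<\dots<v_m)$
identify $C\rho$ with the ordered simplex $(a,\rho)=(a,v_0,\dots,v_m)$. In
simplicial chains,
\begin{equation}\label{eq:cone}
\partial(a,\rho)=\rho-\sum_i(-1)^i(a,\partial_i\rho)\qquad(m\ge1),
\end{equation}
where $\partial_i$ omits $v_i$.

Let $F:\bar T\to Z$ be a pointed map, $n\ge1$, and let $N$ be a null homotopy of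
$F|\bar T_{n-1}$. Let $\sigma$ be an $n$-simplex with $\alpha=\min\sigma$. The
maps $F^\alpha|\sigma$ and $N^\alpha|\partial\sigma\times I$ define a map into
$\mathcal M(\alpha)$ on the $n$-sphere
\[
S(\sigma)=\sigma\cup C\partial\sigma=\partial(C\sigma)
\]
that sends $a$ to $*$; see Figure~\ref{fig:sphere} for $n=2$. Orient
$S(\sigma)$ by the cycle \eqref{eq:cone} with $\rho=\sigma$, and let
\[
o_N(\sigma)\in\pi_n(\mathcal M(\alpha),*)=[\Sigma^nX_\alpha,Z]
\]
be the resulting class, with $a$ as base point. We write $0$ for the trivial
element, also for $n=1$, where the group may be nonabelian.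

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\coordinate (al) at (0,0);
\coordinate (be) at (1.5,-0.9);
\coordinate (ga) at (3.4,0);
\coordinate (ap) at (1.7,2);
\draw (ap)--(al)--(be)--(ga)--(ap)--(be);
\draw[dashed] (al)--(ga);
\node[above] at (ap) {$a$};
\node[left] at (al) {$\alpha$};
\node[below] at (be) {$\beta$};
\node[right] at (ga) {$\gamma$};
\end{tikzpicture}
\caption{The sphere $S(\sigma)$ for a chain $\sigma=(\alpha<\beta<\gamma)$, drawn
as the boundary of a tetrahedron. Its map to $\mathrm{Map}_*(X_\alpha,Z)$ is $F$
on the bottom triangle $\alpha\beta\gamma$ and the null homotopy $N$ on the three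
triangles containing the apex $a$, which goes to $*$. The null homotopy extends
over $\sigma$ iff the map extends over the solid tetrahedron.}
\label{fig:sphere}
\end{figure}

For $n=1$ and $\sigma=(\alpha<\beta)$, the sphere is the loop
$a\to\alpha\to\beta\to a$, since
$\partial(a,\alpha,\beta)=(\alpha,\beta)-(a,\beta)+(a,\alpha)$. Suppose that
$F=z\bar\pi$ for a pointed map $z:X\to Z$. Then $F$ is $z|X_\alpha$ on
$X_\alpha\times\{\alpha\}$, and $F_\sigma$ is constant with value $z|X_\alpha$.
So null homotopies $N$ of $F|\bar T_0$ are exactly families $(h_\alpha)$ of null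
homotopies of $z|X_\alpha$, and
\begin{equation}\label{eq:first}
o_N(\alpha<\beta)=[\,h_\alpha^{-1}*(h_\beta|X_\alpha)\,]=c_{\alpha\beta}
\in[\Sigma X_\alpha,Z].
\end{equation}

\begin{lemma}\label{lem:obstruction}
Let $F:\bar T\to Z$ be a pointed map, and $N$ a null homotopy of
$F|\bar T_{n-1}$, $n\ge1$.
\begin{enumerate}
\item[(1)] $N$ extends to a null homotopy of $F|\bar T_n$ iff $o_N(\sigma)=0$
for all $n$-simplices $\sigma$.
\item[(2)] If $n\ge2$, then $o_N\in C^n(P;[\Sigma^nX_\bullet,Z])$ satisfies
$d\,o_N=0$.
\item[(3)] If $n\ge2$ and $c\in C^{n-1}(P;[\Sigma^nX_\bullet,Z])$, there is a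
null homotopy $N'$ of $F|\bar T_{n-1}$ that agrees with $N$ on $\bar T_{n-2}$,
has difference element $c(\rho)$ with $N$ on each $(n-1)$-simplex $\rho$ (as
defined in the proof), and satisfies $o_{N'}=o_N-dc$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Extending $N$ over $X_{\min\sigma}\times\sigma$ means extending the given
map from the sphere $S(\sigma)=\partial(C\sigma)$ over the disc $C\sigma$. This
is possible iff $o_N(\sigma)=0$. Different $n$-simplices do not interfere, since
the corresponding subcomplexes meet inside $\bar T_{n-1}$.

In (2) and (3) we compare homotopy classes by comparing chains. If $Q$ is an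
$(n-1)$-connected complex and $n\ge2$, then $\pi_n(Q,a)\cong H_n(Q)$ by
Hurewicz. Moreover $Q$ is simply connected, so free and based homotopy classes
of maps $S^n\to Q$ coincide; such a map is determined up to homotopy by the
image of the fundamental class.

(2) Let $\tau=(\alpha_0<\dots<\alpha_{n+1})$ and $\alpha=\alpha_0$. The maps
$F^\alpha$ and $N^\alpha$ define
\[
\phi:Q=\partial\tau\cup C(\tau^{(n-1)})\longrightarrow\mathcal M(\alpha),
\qquad\phi(a)=* .
\]
The complex $Q$ is the $n$-skeleton of the simplex $(a,\tau)$, so it is
$(n-1)$-connected. Summing \eqref{eq:cone} over the facets of $\tau$, with the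
signs of $\partial\tau$, and using $\partial\partial\tau=0$ gives
\[
\sum_i(-1)^i[S(\partial_i\tau)]=\partial\tau\quad\text{in }H_n(Q).
\]
Hence the element $\sum_i(-1)^i[S(\partial_i\tau)]\in\pi_n(Q,a)$ is freely
homotopic to the inclusion of the oriented sphere $\partial\tau\subset Q$. So its
image under $\phi$ is freely homotopic to $F^\alpha|\partial\tau$, which extends
over $\tau$. A freely null element of $\pi_n(\mathcal M(\alpha),*)$ is $0$, and
therefore $\sum_i(-1)^i\phi_*[S(\partial_i\tau)]=0$. Finally
$\phi_*[S(\partial_i\tau)]$ is $o_N(\partial_i\tau)$ for $i\ge1$, and it is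
$o_N(\partial_0\tau)|X_{\alpha_0}$ for $i=0$, because
$\min\partial_0\tau=\alpha_1$. So $(d\,o_N)(\tau)=0$.

(3) \emph{Difference elements.} Let $\rho$ be an $(n-1)$-simplex. Then $N$ gives
a map $N_\rho$ of the $n$-disc $C\rho$ into $\mathcal M(\min\rho)$. As $n\ge2$,
the apex $a$ lies in $\partial(C\rho)=\rho\cup C\partial\rho$. Let $C'\rho$ be a
second copy of $C\rho$. If $N'_\rho$ is a map on $C'\rho$ with the same boundary
values, the \emph{difference element} is the class in
$\pi_n(\mathcal M(\min\rho),*)$ of $N_\rho\cup N'_\rho$ on the sphere
$C\rho\cup_\partial C'\rho$, based at $a$ and oriented by the cycle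
$(a,\rho)'-(a,\rho)$.

Every class occurs. Represent it by a map $k$ of the sphere with $k(a)=*$. Since
the disc $C\rho$ contracts to $a$ relative to $a$, both $k|C\rho$ and $N_\rho$
are homotopic, relative to $a$, to the constant map $*$, and hence to each
other. By the homotopy extension property we may deform $k$, relative to $a$,
until $k|C\rho=N_\rho$. Then $N'_\rho=k|C'\rho$ is as required.

Now choose $N'_\rho$ with difference element $c(\rho)$ for every
$(n-1)$-simplex $\rho$, and let $N'=N$ on $\bar T_{n-2}$. On $\rho$ the map
$N'_\rho$ agrees with $F$, and on $C\partial\rho$ with $N$, so this defines a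
null homotopy $N'$ of $F|\bar T_{n-1}$.

\emph{The new obstruction.} Let $\sigma$ be an $n$-simplex, $\alpha=\min\sigma$,
and let
\[
Q'=\sigma\cup C\partial\sigma\cup C'\partial\sigma,
\]
where the two cones are glued along $\partial\sigma\cup C(\sigma^{(n-2)})$. The
maps $F^\alpha$, $N^\alpha$, $N'^\alpha$ define
$\phi:Q'\to\mathcal M(\alpha)$. The complex $Q'$ is the $n$-sphere $S(\sigma)$
with one $n$-cell $C'\rho$ attached for each facet $\rho$ of $\sigma$, along the
$(n-1)$-sphere $\partial(C\rho)$, which bounds $C\rho$ in $S(\sigma)$. So $Q'$ is
homotopy equivalent to a wedge of $n$-spheres and is $(n-1)$-connected. Let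
$S'(\sigma)=\sigma\cup C'\partial\sigma$. By \eqref{eq:cone} the cycles of
$S(\sigma)$ and $S'(\sigma)$ are
\[
\sigma-\sum_i(-1)^i(a,\partial_i\sigma)\qquad\text{and}\qquad
\sigma-\sum_i(-1)^i(a,\partial_i\sigma)' .
\]
Subtracting, we get in $H_n(Q')=\pi_n(Q',a)$
\[
[S'(\sigma)]-[S(\sigma)]
=-\sum_i(-1)^i\bigl[(a,\partial_i\sigma)'-(a,\partial_i\sigma)\bigr].
\]
Apply $\phi_*$. The bracket with index $i\ge1$ becomes $c(\partial_i\sigma)$, and
the bracket with $i=0$ becomes $c(\partial_0\sigma)|X_\alpha$. Hence
$o_{N'}(\sigma)-o_N(\sigma)=-(dc)(\sigma)$.
\end{proof}

Hence, if $N$ is defined on $\bar T_{n-1}$ with $n\ge2$ and the class of $o_N$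
in $\varprojlim^n_P[\Sigma^nX_\alpha,Z]$ vanishes, we can reach $\bar T_n$ after
changing $N$ on the $(n-1)$-simplices only. We now show that these groups are
$0$.

\section{Vanishing of the higher limits}\label{sec:algebra}

\begin{proposition}\label{prop:vanishing}
Let $M$ be a contravariant functor from the homotopy category of finite pointed
CW complexes to abelian groups. Then
$\varprojlim^n_PM(X_\alpha)=H^n(C^*(P;M(X_\bullet)))=0$ for $n\ge2$.
\end{proposition}

\begin{remark}
The bound $n\ge2$ is needed. Let $X$ and $f:X\to S^3$ be as in
Example~\ref{ex:telescope} and let $M=[\Sigma-,S^3]$. Its values are abelian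
groups because $S^3$ is a topological group. The class
$\lambda(f)\in\varprojlim^1_PM(X_\alpha)$ is nonzero by
Theorem~\ref{thm:pointed}(a), which is proved in Section~\ref{sec:proofs}. This
remark is not used in what follows.
\end{remark}

\subsection{Modules over a countable category}

Every finite pointed CW complex is pointed homotopy equivalent to a finite
simplicial complex with a base vertex, so there are countably many pointed
homotopy types. For finite simplicial complexes $A,A'$ the set $[A,A']$ is
countable by simplicial approximation, since there are countably many simplicial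
maps to $A'$ from iterated barycentric subdivisions of $A$. (A simplicial
approximation $v$ of $u$ maps each point $x$ into the smallest simplex containing
$u(x)$. So if $u$ sends the base vertex to the base vertex, $v$ does as well, and
the linear homotopy from $u$ to $v$ is pointed.) Hence the homotopy category of
finite pointed CW complexes is equivalent to a full subcategory $\mathcal C$ with
countably many objects and morphisms. Countability enters the proof only here.

A \emph{module} is a functor $F:\mathcal C^{op}\to\mathrm{Ab}$. It extends,
uniquely up to isomorphism, to the homotopy category of all finite pointed CW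
complexes, and we write $F(A)$ also for the values of this extension. Our $M$
restricts to a module. Modules form an abelian category with enough projectives
and injectives, with kernels and cokernels computed objectwise. For a pointed
space $W$ let $\mathbb Z[-,W]$ be the module that sends $A$ to the free abelian
group on the set $[A,W]$. If $W$ is a finite complex, Yoneda's lemma gives
\begin{equation}\label{eq:yoneda}
\operatorname{Hom}(\mathbb Z[-,W],F)=F(W)
\end{equation}
for all modules $F$. So direct sums of such modules are projective; we call them
\emph{free}. A \emph{f.g.\ free} module is a finite direct sum of modules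
$\mathbb Z[-,A]$ with $A$ finite. A module is \emph{f.g.} if it is a quotient of
a f.g.\ free module, and \emph{f.p.} if it is the cokernel of a map $u:H\to G$ of
f.g.\ free modules. By \eqref{eq:yoneda}, $\operatorname{Hom}(G,-)$ commutes with
directed colimits if $G$ is f.g.\ free. It follows that a map from a f.p.\ module
to a directed colimit factors through some stage, and that two maps from a f.g.\
module to some stage that agree in the colimit agree at a later stage.

A module $F$ is \emph{countable} if $\coprod_{A\in\mathcal C}F(A)$ is countable.
Since $\mathcal C$ is countable, the modules $\mathbb Z[-,A]$ with $A$ finite are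
countable, a countable subset of a module generates a countable submodule, and
up to isomorphism there are countably many maps $u:H\to G$ of f.g.\ free
modules.

\subsection{Higher limits as Ext groups}

Let $R=\mathbb Z[-,X]$, where $X$ is our possibly infinite complex. Maps and
homotopies from a finite complex to $X$ have compact image and so lie in some
$X_\alpha$. Hence
\begin{equation}\label{eq:colim}
R=\operatorname{colim}_{\alpha\in P}\mathbb Z[-,X_\alpha].
\end{equation}

\begin{lemma}\label{lem:ext}
$\varprojlim^n_PM(X_\alpha)\cong\mathrm{Ext}^n(R,M)$ for all $n\ge0$.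
\end{lemma}

\begin{proof}
We resolve the colimit \eqref{eq:colim} by the chains of $P$. Let
$K_n=\bigoplus_{\alpha_0<\dots<\alpha_n}\mathbb Z[-,X_{\alpha_0}]$ with
\[
d(x;\alpha_0,\dots,\alpha_n)=(x|^{\alpha_1};\alpha_1,\dots,\alpha_n)
+\sum_{i\ge1}(-1)^i(x;\dots,\hat\alpha_i,\dots),
\]
where $x|^{\alpha_1}$ is the image of $x$ in $\mathbb Z[-,X_{\alpha_1}]$. By
\eqref{eq:yoneda}, the $K_n$ are projective and
$\operatorname{Hom}(K_*,M)=C^*(P;M(X_\bullet))$. It remains to show that $K_*$,
with the obvious map $K_0\to R$, is a resolution of $R$.

First consider a poset with a top element $\omega$ and a covariant functor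
$\mathcal G$ from it to abelian groups. Form the analogous complex $C_*$ with
augmentation $\varepsilon:C_0\to\mathcal G(\omega)$, and let
$j:\mathcal G(\omega)\to C_0$ be the inclusion of the summand with index
$\omega$. Put
\[
s(x;\alpha_0,\dots,\alpha_n)=
\begin{cases}
(-1)^{n+1}(x;\alpha_0,\dots,\alpha_n,\omega)&\text{if }\alpha_n<\omega,\\
0&\text{if }\alpha_n=\omega.
\end{cases}
\]
Let $n\ge1$. If $\alpha_n<\omega$, then $ds$ of the generator is the generator
plus $(-1)^{n+1}$ times its boundary with $\omega$ appended to each term, while
$sd$ of it is $(-1)^n$ times its boundary with $\omega$ appended. If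
$\alpha_n=\omega$, then $ds$ is $0$ on it. In its boundary, only the last face
does not end in $\omega$, and this face contributes $(-1)^n(-1)^n$ times the
generator to $sd$. In both cases $ds+sd=1$. In degree $0$ we have
$ds=1-j\varepsilon$: for $\alpha<\omega$,
\[
ds(x;\alpha)=-d(x;\alpha,\omega)=-(x|^\omega;\omega)+(x;\alpha),
\]
and for $\alpha=\omega$ both sides are $0$. So cycles of positive degree and
elements of $\ker\varepsilon$ are boundaries.

Now evaluate $K_*$ at an object. A cycle of positive degree involves finitely
many elements of $P$. As $P$ is directed, it lies in the complex of a finite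
subposet with a top element, and bounds there. An element of $K_0$ that vanishes
in $R$ vanishes, by \eqref{eq:colim}, in $\mathbb Z[-,X_\omega]$ for some
$\omega$ above all indices involved, and therefore it bounds. Finally $K_0\to R$
is onto by \eqref{eq:colim}.
\end{proof}

\subsection{Flat modules and pure submodules}

We must show that $\mathrm{Ext}^n(R,M)=0$ for $n\ge2$. The useful property of
$R$ is flatness. Call a module $F$ \emph{flat} if every map from a f.p.\ module
to $F$ factors through a f.g.\ free module. By \eqref{eq:colim} every map from a
f.p.\ module to $R$ factors through some $\mathbb Z[-,X_\alpha]$, so $R$ is flat.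
To cut a flat module into countable pieces that are again flat, we need the right
kind of submodule. Call $F'\subset F$ \emph{pure} if every map from a f.p.\
module to $F/F'$ lifts to $F$.

\begin{lemma}\label{lem:pure}
\begin{enumerate}
\item[(i)] If $F$ is flat and $F'\subset F$ is pure, then $F/F'$ and $F'$ are
flat.
\item[(ii)] $F'\subset F$ is pure iff for all maps $u:H\to G$ of f.g.\ free
modules and all $w:H\to F'$: if $w$ extends along $u$ to a map $G\to F$, then
$w$ extends along $u$ to a map $G\to F'$.
\item[(iii)] The union of a nonempty chain of pure submodules is pure. If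
$F'\subset F$ and $F_1/F'\subset F/F'$ are pure, then $F_1\subset F$ is pure.
\item[(iv)] Every countable subset of a module $F$ lies in a countable pure
submodule of $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A map from a f.p.\ module to $F/F'$ lifts to $F$, and the lift factors
through a f.g.\ free module. So $F/F'$ is flat. Now let $E\to F'$ be a map with
$E$ f.p. By flatness of $F$ the composite $E\to F'\subset F$ factors as
$E\xrightarrow{a}G\xrightarrow{b}F$ with $G$ f.g.\ free. The problem is that $b$
need not land in $F'$; purity lets us correct it. As $E$ is f.g.,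
$Q=\operatorname{coker}a$ is f.p. Let $q:G\to Q$ be the projection. Since $ba$
has image in $F'$, $b$ induces a map $Q\to F/F'$, which lifts to some
$t:Q\to F$. Then $b-tq$ has image in $F'$, and $(b-tq)a=ba$. So $E\to F'$ factors
through $G$.

(ii) Since $G$ is projective, the maps $\operatorname{coker}u\to F/F'$ are
exactly those induced by maps $y:G\to F$ such that $yu$ has image in $F'$; that
is, such that $y$ extends some $w=yu:H\to F'$ along $u$. If $z:G\to F'$ also
extends $w$, then $y-z$ vanishes on the image of $u$ and induces a lift
$\operatorname{coker}u\to F$. Conversely, a lift $t:\operatorname{coker}u\to F$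
gives $z=y-(G\to\operatorname{coker}u\xrightarrow{t}F)$, which has image in $F'$
and satisfies $zu=yu=w$.

(iii) Let $F'$ be the union of the chain, and let $u,w$ be as in (ii), with $w$
extending to $G\to F$. As $H$ is f.g., $w$ lands in a member $F''$ of the chain.
By purity of $F''$, $w$ extends to $G\to F''\subset F'$. For the second
statement, lift a map from a f.p.\ module to $F/F_1=(F/F')/(F_1/F')$ first to
$F/F'$ and then to $F$.

(iv) Let $F'\subset F$ be a countable submodule containing the given subset. For
each of the countably many $u:H\to G$ the set $\operatorname{Hom}(H,F')$ is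
countable, so there are countably many pairs $(u,w)$ as in (ii). For each pair
such that $w$ extends to a map $G\to F$, choose one extension and add its image
to $F'$. The result is a countable submodule. Iterate this $\omega$ times and
take the union, which is countable. Any $w$ from a f.g.\ free module to the
union lands in some stage, and if it extends to $F$, it extends into the next
stage. So the union is pure by (ii).
\end{proof}

\subsection{Projective dimension}

The next lemma is the algebraic form of the telescope in the countable case.

\begin{lemma}\label{lem:countableflat}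
A countable flat module has projective dimension at most $1$.
\end{lemma}

\begin{proof}
Let $F$ be countable and flat. Write $F=L/K$ with $L$ free on countably many
generators (that is, a countable direct sum of modules $\mathbb Z[-,A]$). Then
$L$ is countable, and $K$ is countable with elements $k_1,k_2,\dots$. Choose an
increasing sequence of finite sets of generators exhausting all generators such
that the $n$th set generates a submodule $L_n$ containing $k_1,\dots,k_n$. Then
$E_n=L_n/(k_1,\dots,k_n)$ is f.p.\ and $F=\operatorname{colim}E_n$.

We interleave this sequence with f.g.\ free modules. Let $n_0=0$. Given $n_i$,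
the map $E_{n_i}\to F$ factors as $E_{n_i}\to G_i\to F$ with $G_i$ f.g.\ free, by
flatness. The map $G_i\to F$ factors through some $E_{n_{i+1}}$ with
$n_{i+1}>n_i$. The composite $E_{n_i}\to G_i\to E_{n_{i+1}}$ and the transition
map agree in $F$. As $E_{n_i}$ is f.g., they agree after enlarging $n_{i+1}$.
The sequence
\[
E_{n_0}\to G_0\to E_{n_1}\to G_1\to\cdots
\]
then has colimit $F$, so $F=\operatorname{colim}(G_0\to G_1\to\cdots)$, and
\[
0\longrightarrow\bigoplus_iG_i\xrightarrow{\ 1-\mathrm{shift}\ }
\bigoplus_iG_i\longrightarrow F\longrightarrow0
\]
is exact. (The first map is injective since it preserves the nonzero component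
of lowest index; its cokernel is the colimit.) This is a projective resolution
of length $1$.
\end{proof}

\begin{proposition}\label{prop:flat}
If $F$ is a flat module, then $\mathrm{Ext}^n(F,M)=0$ for all modules $M$ and
all $n\ge2$.
\end{proposition}

\begin{proof}
Let $0\to M\to I\to M'\to0$ be exact with $I$ injective. Then
$\mathrm{Ext}^n(-,M)=\mathrm{Ext}^{n-1}(-,M')$ for $n\ge2$. So it suffices to
treat $n=2$; the case $n>2$ follows by induction on $n$, for all $M$ at once.

We build a continuous chain of pure submodules $F_i\subset F$, indexed by
ordinals, with $F_0=0$. If $F_i\ne F$, then $F/F_i$ is flat by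
Lemma~\ref{lem:pure}(i). By (iv) it has a nonzero countable pure submodule,
which we write as $F_{i+1}/F_i$. It is flat by (i), and $F_{i+1}$ is pure in $F$
by (iii). At limit ordinals we take unions, which are pure by (iii). The chain
is strictly increasing, so it reaches $F$. By Lemma~\ref{lem:countableflat},
\[
\mathrm{Ext}^1(F_{i+1}/F_i,M')=\mathrm{Ext}^2(F_{i+1}/F_i,M)=0.
\]

We claim that $\mathrm{Ext}^1(F,M')=0$, i.e.\ that every extension
$0\to M'\to D\to F\to0$ splits. By transfinite induction we construct sections
$s_i:F_i\to D$, each extending the previous ones, taking unions at limits. Given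
$s_i$, let $D_{i+1}\subset D$ be the preimage of $F_{i+1}$. We have
$M'\cap s_i(F_i)=0$, and $M'+s_i(F_i)$ is the preimage of $F_i$. So
$D_{i+1}/s_i(F_i)$ is an extension of $F_{i+1}/F_i$ by $M'$, and it splits. This
gives a retraction $D_{i+1}\to M'$ that kills $s_i(F_i)$. Its kernel contains
$s_i(F_i)$ and maps isomorphically to $F_{i+1}$. The inverse of this isomorphism
is a section $s_{i+1}$ extending $s_i$. At the end of the chain we have a
section $F\to D$. Hence $\mathrm{Ext}^2(F,M)=\mathrm{Ext}^1(F,M')=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vanishing}]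
Since $R$ is flat, the group
$\varprojlim^n_PM(X_\alpha)\cong\mathrm{Ext}^n(R,M)$ of Lemma~\ref{lem:ext}
vanishes for $n\ge2$ by Proposition~\ref{prop:flat}.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proposition}\label{prop:extend}
Let $F:\bar T\to Z$ be a pointed map, and let $N_0$ be a null homotopy of
$F|\bar T_0$ such that $o_{N_0}(\sigma)=0$ for all $1$-simplices $\sigma$. Then
$F$ is null homotopic.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:obstruction}(1), $N_0$ extends to a null homotopy $N_1$ of
$F|\bar T_1$. Let $n\ge2$ and let $N_{n-1}$ be a null homotopy of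
$F|\bar T_{n-1}$. By Lemma~\ref{lem:obstruction}(2) its obstruction is a cocycle
with coefficients in $M(X_\bullet)$, where $M=[\Sigma^n-,Z]$. As $n\ge2$, this is
a functor from the homotopy category of finite pointed complexes to abelian
groups. By Proposition~\ref{prop:vanishing}, $o_{N_{n-1}}=dc$ for some $c$. By
Lemma~\ref{lem:obstruction}(3) we can change $N_{n-1}$ relative to
$\bar T_{n-2}$ so that the obstruction becomes $0$, and by part (1) we can extend
the result to a null homotopy $N_n$ of $F|\bar T_n$. Then
$N_n|\bar T_{n-2}=N_{n-1}|\bar T_{n-2}$. So for each $m$ the homotopies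
$N_n|\bar T_m$ with $n\ge m+1$ coincide, and together they define a null homotopy
of $F$ on $\bar T=\bigcup_m\bar T_m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pointed}(b), and hence of
Theorem~\ref{thm:main}]
Choose null homotopies $h_\alpha$ of $f|X_\alpha$. Then the $gh_\alpha$ are null
homotopies of $gf|X_\alpha$, and they form a null homotopy $N_0$ of
$gf\bar\pi|\bar T_0$. By \eqref{eq:first}, applied to $z=gf$, its obstructions
are $g_*[h_\alpha^{-1}*(h_\beta|X_\alpha)]$, i.e.\ classes of composites
$\Sigma X_\alpha\to Y\xrightarrow{g}Z$ with $X_\alpha$ finite. They vanish by the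
hypothesis on $g$. By Proposition~\ref{prop:extend}, $gf\bar\pi\simeq*$. As
$\bar\pi$ is a pointed homotopy equivalence (Lemma~\ref{lem:pi}), $gf\simeq*$.
Theorem~\ref{thm:main} follows by the reduction in Section~\ref{sec:pointed}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pointed}(a)]
If $z$ is null, the restrictions of a null homotopy of $z$ are null homotopies
$h_\alpha$ with $c_{\alpha\beta}=1$. Conversely, if $\lambda(z)$ is trivial, we
can replace the $h_\alpha$ by $h_\alpha*\ell_\alpha$ so that all
$c_{\alpha\beta}=1$. Then $z\bar\pi\simeq*$ by \eqref{eq:first} and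
Proposition~\ref{prop:extend}, and $z\simeq*$ by Lemma~\ref{lem:pi}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pointed}(c)]
\emph{$\lambda$ is an injective homomorphism.} The phantom classes are the kernel
of the restriction homomorphism
$[X,\Omega B]\to\prod_\alpha[X_\alpha,\Omega B]$, so they form a subgroup. Let
$\mu$ be loop multiplication on $\Omega B$; note that $\mu(*,*)=*$. If
$h_\alpha,h'_\alpha$ are null homotopies for phantom maps $z,z'$, then
$\mu(h_\alpha,h'_\alpha)$ are null homotopies for $\mu(z,z')$. Since
\[
\mu(h_\alpha,h'_\alpha)^{-1}*\bigl(\mu(h_\beta,h'_\beta)|X_\alpha\bigr)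
=\mu\bigl(h_\alpha^{-1}*(h_\beta|X_\alpha),\,
h_\alpha'^{-1}*(h'_\beta|X_\alpha)\bigr),
\]
their classes are $\mu_*(c_{\alpha\beta},c'_{\alpha\beta})$. By the
Eckmann--Hilton argument, $[\Sigma X_\alpha,\Omega B]$ is abelian and this class
is $c_{\alpha\beta}+c'_{\alpha\beta}$. So $\lambda$ is a homomorphism, and it is
injective by (a).

\emph{$\lambda$ is surjective.} The idea is to realize a cocycle as the
difference between two null homotopies of the constant map to $B$. Let
$c\in C^1(P;[\Sigma X_\bullet,\Omega B])=C^1(P;[\Sigma^2X_\bullet,B])$ with
$dc=0$. We apply Lemma~\ref{lem:obstruction} with target $B$ and the constant map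
$F=*:\bar T\to B$. Null homotopies of $F|\bar T_m$ are then the same as pointed
maps $\bar T_m\to\Omega B$. Start with the trivial null homotopy $N$ on
$\bar T_1$, whose obstruction $o_N\in C^2(P;[\Sigma^2X_\bullet,B])$ is $0$. Use
Lemma~\ref{lem:obstruction}(3) with $n=2$ to change it, relative to $\bar T_0$,
by $c$. The new obstruction is $-dc=0$, so the new null homotopy $N'$ extends to
$\bar T_2$. For $n\ge3$ proceed as in the proof of
Proposition~\ref{prop:extend}; these steps change null homotopies only relative
to $\bar T_{n-2}\supset\bar T_1$. The result is a null homotopy of $F$ that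
agrees with $N'$ on $\bar T_1$, that is, a map $w:\bar T\to\Omega B$.

On $\bar T_0$ the map $w$ is trivial. Let $\rho=(\alpha<\beta)$ be an edge. As
$N_\rho$ is constant, $c(\rho)$ is the class of the map
$N'_\rho:C'\rho\to\mathrm{Map}_*(X_\alpha,B)$, which is constant on
$\partial(C'\rho)$. The map $w_\rho$ is the loop $s\mapsto(t\mapsto
N'_\rho(s,t))$ in $\Omega\,\mathrm{Map}_*(X_\alpha,B)
=\mathrm{Map}_*(X_\alpha,\Omega B)$. So its class is $\pm c(\alpha<\beta)$, with
a sign that depends only on the orientation conventions for the triangle and the
square and is the same for all edges.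

By Lemma~\ref{lem:pi} there is a pointed map $z:X\to\Omega B$ with a homotopy
$J$ from $z\bar\pi$ to $w$. On $X_\alpha\times\{\alpha\}$ this gives
$z|X_\alpha\simeq*$, so $z$ is phantom, and the restrictions
$h_\alpha=J|X_\alpha\times\{\alpha\}$ are null homotopies of $z|X_\alpha$. The
restriction of $J$ to $X_\alpha\times\rho$ is a homotopy from the constant path
at $z|X_\alpha$ to the loop $w_\rho$, and its two ends move along $h_\alpha$ and
$h_\beta|X_\alpha$. So $h_\alpha^{-1}*(h_\beta|X_\alpha)$ is homotopic to
$w_\rho$ relative to end points, and $c_{\alpha\beta}=\pm c(\alpha<\beta)$. Hence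
$\lambda(z)=\pm[c]$. As $\lambda$ is a homomorphism, it is onto.

\emph{The last statement.} Since $g$ is null on maps from finite complexes,
$gf_0$ and $gf_1$ are phantom. Let $h_\alpha$ be null homotopies of
$gf_0|X_\alpha$, and let $k_\alpha$ be homotopies from $f_0|X_\alpha$ to
$f_1|X_\alpha$. Then $h'_\alpha=(gk_\alpha)^{-1}*h_\alpha$ are null homotopies of
$gf_1|X_\alpha$, and
\[
h_\alpha'^{-1}*(h'_\beta|X_\alpha)\ \simeq\
h_\alpha^{-1}*(g\ell)*(h_\beta|X_\alpha),\qquad
\ell=k_\alpha*(k_\beta^{-1}|X_\alpha).
\]
Here $\ell$ is a loop in $\mathrm{Map}_*(X_\alpha,Y)$ based at $f_0|X_\alpha$. It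
is the same as a pointed map $X_\alpha\wedge S^1_+\to Y$ from a finite complex,
so its composite with $g$ is null. In other words, the loop $g\ell$ is freely
contractible in $\mathrm{Map}_*(X_\alpha,\Omega B)$, hence trivial in
$\pi_1(\mathrm{Map}_*(X_\alpha,\Omega B),gf_0|X_\alpha)$. Therefore the two
families $(h_\alpha)$ and $(h'_\alpha)$ have the same classes
$c_{\alpha\beta}$, and $\lambda(gf_0)=\lambda(gf_1)$. As $\lambda$ is injective,
$gf_0\simeq gf_1$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{PMP}
\emph{Phantom maps and purity in modular representation theory, I},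
\texttt{http://matwbn.icm.edu.pl/ksiazki/fm/fm161/fm16113.pdf}.
\end{thebibliography}
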